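# Admissible rules of the temporal logic $T_{S4}$ and the halting of two-counter machines

## 1. Temporal models, admissible rules, counter machines

**Definition 1 (formulas, models, the logic).** Formulas are built from propositional letters with the Boolean connectives and two modal operators, $\Box^+$ (future necessity) and $\Box^-$ (past necessity). A *model* is a set $W$ with a reflexive and transitive relation $R$ and a valuation $V$, which assigns to each letter the set of points where it is true. The formula $\Box^+\varphi$ holds at $a$ iff $\varphi$ holds at every *successor* of $a$, that is, at every $b$ with $aRb$. The formula $\Box^-\varphi$ holds at $a$ iff $\varphi$ holds at every *predecessor* of $a$, that is, at every $b$ with $bRa$. The duals are $\Diamond^+=\neg\Box^+\neg$ and $\Diamond^-=\neg\Box^-\neg$. The logic $T_{S4}$ is the set of formulas that are true at every point of every model.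

*Example.* The formula $p\to\Box^+\Diamond^-p$ belongs to $T_{S4}$: if $p$ holds at $a$ and $aRb$, then $a$ is a predecessor of $b$ where $p$ holds. Also $\Box^+p\to p$ belongs to it by reflexivity and $\Box^+p\to\Box^+\Box^+p$ by transitivity. The formula $p\to\Box^+p$ does not: it fails at the lower point of the chain $a<b$ when $p$ is true only at $a$. (A partial order is read as a model with $R={\le}$.)

**Definition 2 (comparable points, steps).** Points $a,b$ are *comparable* if $aRb$ or $bRa$. Put $\blacklozenge\chi:=\Diamond^+\chi\vee\Diamond^-\chi$, which says "some comparable point satisfies $\chi$". A *step* is a passage to a comparable point, and $\mathrm{dist}(a,b)$ is the least number of steps from $a$ to $b$ ($\infty$ if $b$ cannot be reached). Since $R$ is reflexive, staying put is also a step, so $\blacklozenge^j\chi$ holds at $a$ iff $\chi$ holds at some point within at most $j$ steps of $a$.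

*Example.* The *fence* $Z_m=\{0,\dots,m\}$ has the order $0<1>2<3>\cdots$ with no other strict relations. Here $\mathrm{dist}(i,j)=|i-j|$. If $p$ is true only at $2$, then at $0$ the formula $\blacklozenge\blacklozenge p$ is true and $\blacklozenge p$ is false. So although $R$ and its converse are both transitive, alternating between them lets us travel, and distance is meaningful.

**Definition 3 (1-Lipschitz functions).** A function from a model into $\mathbb Z$ is *1-Lipschitz* if its values at comparable points differ by at most $1$. Its values at points at distance $j<\infty$ then differ by at most $j$.

*Example.* On a fence $j\mapsto j$ is 1-Lipschitz, and $j\mapsto 2j$ is not (for $m\ge1$).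

**Definition 4 (modal depth).** The modal depth of a formula is the largest number of nested modal operators in it.

*Example.* $\Box^+(p\wedge\Diamond^-q)$ has depth $2$, and $\blacklozenge^j p$ has depth $j$.

**Lemma 1 (bounded bisimulation).** Let $Z_i$ ($0\le i\le d$) be relations between two models such that $Z_i$-related points agree on letters, and such that for $i\ge 1$ and $(w,w')\in Z_i$ every successor (predecessor) of $w$ is $Z_{i-1}$-related to some successor (predecessor) of $w'$, and vice versa. Then $Z_i$-related points agree on all formulas of modal depth $\le i$.

*Proof.* Induction on the formula $\varphi$, for all $i\ge$ its depth at once. Letters agree by hypothesis and Boolean connectives are immediate. Let $\varphi=\Box^+\psi$ have depth $\le i$; then $i\ge1$ and $\psi$ has depth $\le i-1$. Let $(w,w')\in Z_i$ and suppose $w\models\Box^+\psi$. Given $w'Rv'$, choose $v$ with $wRv$ and $(v,v')\in Z_{i-1}$. Then $v\models\psi$, so $v'\models\psi$ by induction. Hence $w'\models\Box^+\psi$. The converse and the case $\Box^-$ are symmetric. $\square$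

When only certain formulas matter, it is enough that $Z_i$-related points agree on the letters that occur in them.

*Example.* Let $p$ be true only at the point $m\ge1$ of the fence $Z_m$, and compare with a one-point model $\{*\}$ where $p$ is false. Put $Z_i=\{(j,*):i+j\le m-1\}$. A step changes $j$ by at most $1$, so the hypotheses hold, and $0$ and $*$ agree on all formulas of depth $\le m-1$. The formula $\blacklozenge^m p$, of depth $m$, distinguishes them.

**Definition 5 (rules, admissibility).** An *inference rule* is $r=\varphi_1,\dots,\varphi_m/\psi$, with premises $\varphi_i$ and conclusion $\psi$ in letters $x_1,\dots,x_n$. It is *admissible* in $T_{S4}$ if for every substitution $\sigma$ of formulas for the letters, $\sigma(\varphi_i)\in T_{S4}$ for all $i$ implies $\sigma(\psi)\in T_{S4}$.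

*Examples.* The rule $x/\Box^+x$ is admissible: a formula true at all points of all models stays so under $\Box^+$. The corresponding implication $x\to\Box^+x$ is not a theorem, so admissibility is not about implications. The rule $\Diamond^+x/x$ is not admissible. Take $\sigma(x)=(p\to\Box^+p)$. It is not a theorem, but $\Diamond^+(p\to\Box^+p)$ is one: given a point $a$, either $p$ fails at some successor $b$ of $a$, and $p\to\Box^+p$ holds at $b$, or $p$ holds at all successors of $a$, and $p\to\Box^+p$ holds at $a$ itself.

**Definition 6 (bases).** A rule $\varphi_1,\dots,\varphi_m/\psi$ is *derivable* from a set $\mathfrak B$ of rules if $\psi$ is obtained from $\varphi_1,\dots,\varphi_m$ and theorems of $T_{S4}$ by modus ponens, necessitation for $\Box^\pm$, and substitution instances of rules from $\mathfrak B$. A *basis* of admissible rules is a set $\mathfrak B$ of admissible rules from which every admissible rule is derivable.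

*Example.* The rule $x/\Box^-\Box^+x$ is derivable from $\mathfrak B=\emptyset$, by two necessitations. The set of all admissible rules is, trivially, a basis.

**Definition 7 (two-counter machines).** A two-counter machine $\mathcal M$ is deterministic, with a finite state set $Q$ containing $q_{in}\ne q_{ha}$, and two counters $c_1,c_2$ with values in $\mathbb N$. Each $q\ne q_{ha}$ is either an *inc* state, "$c_i:=c_i+1$; go to $q'$", or a *test* state, "if $c_i=0$ go to $q'$, else $c_i:=c_i-1$ and go to $q''$" (with $i\in\{1,2\}$). It halts when it reaches $q_{ha}$. A configuration is written $(q,c_1,c_2)$.

*Example.* The *countdown machine* has $Q=\{q_{in},q_{ha}\}$, and $q_{in}$ is the test state "if $c_1=0$ go to $q_{ha}$, else $c_1:=c_1-1$ and go to $q_{in}$". From $(q_{in},n,0)$ it halts after $n+1$ steps. If $q_{in}$ is instead the inc state "$c_1:=c_1+1$; go to $q_{in}$", the machine never halts.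

From computability theory recall that $\Sigma^0_1$ means recursively enumerable (r.e.) and $\Pi^0_1$ means that the complement is r.e. A set in one of these classes is *complete* for it if every set of the class reduces to it by a computable function. For example, the set of programs that halt on empty input is $\Sigma^0_1$-complete. A set that is both r.e. and $\Pi^0_1$ is decidable, so a $\Pi^0_1$-complete set is neither decidable nor r.e.

*Cited fact* (Minsky, *Computation: Finite and Infinite Machines*, 1967, Ch. 14). For every r.e. $X\subseteq\mathbb N$ there is a two-counter machine which, started in $(q_{in},2^k,0)$, halts iff $k\in X$.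

Taking $X$ to be $\Sigma^0_1$-complete, $k\mapsto 2^k$ reduces $X$ to the r.e. set $\{n:\mathcal M\text{ halts from }(q_{in},n,0)\}$. So for a fixed machine $\mathcal M$ this set is $\Sigma^0_1$-complete.

## 2. Deciding admissibility in $T_{S4}$: the theorems and the easy half

We can now ask: is there an algorithm which, given an arbitrary inference rule, decides whether it is admissible in $T_{S4}$? This is the admissibility problem for $T_{S4}$; it is taken from "Rules admissible in transitive temporal logic $T{S4}$, sufficient condition", https://core.ac.uk/download/pdf/82747965.pdf. The answer is no.

**Theorem 1.** For every two-counter machine $\mathcal M$ and $n\in\mathbb N$ one can effectively write down a rule $r_n=\varphi_n/y$ ($y$ a letter), whose letters depend only on $\mathcal M$, such that $r_n$ is admissible in $T_{S4}$ iff $\mathcal M$ does not halt from $(q_{in},n,0)$.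

**Theorem 2.**
(a) The set of rules admissible in $T_{S4}$ is undecidable and $\Pi^0_1$-complete. There is a fixed finite set of letters such that this already holds for rules $\varphi/y$ in these letters with $y$ a letter.
(b) $T_{S4}$ has no recursively enumerable (in particular no finite) basis of admissible rules.
(c) By contrast, admissibility of rules with conclusion $\bot$ is decidable.

We begin with what can be done by hand.

**Conclusion $\bot$: proof of Theorem 2(c).** The rule $\varphi_1,\dots,\varphi_m/\bot$ is non-admissible iff some $\sigma$ makes all $\sigma(\varphi_i)$ theorems. Suppose such a $\sigma$ exists, and evaluate in a one-point model. There $\Box^\pm\xi$ has the same value as $\xi$, so the values of the formulas $\sigma(x_j)$ at this point form a classical assignment satisfying $\bigwedge\varphi_i$ with all modal operators erased. Conversely, take an assignment satisfying the erased conjunction and substitute $\top$ or $\bot$ for each letter accordingly. Since $\Box^\pm\top\leftrightarrow\top$ and $\Box^\pm\bot\leftrightarrow\bot$ are valid on reflexive frames, each $\sigma(\varphi_i)$ is equivalent to $\top$. So non-admissibility amounts to classical satisfiability of the erased formula, which is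 decidable. For example $\Diamond^+x\wedge\Diamond^+\neg x/\bot$ is admissible, because $x\wedge\neg x$ is unsatisfiable. $\square$

For other conclusions the same test gives only one direction: if some assignment makes the erased premises true and the erased conclusion false, the rule is not admissible. The rule $\Diamond^+x/x$ passes this test (its erasure is $x/x$), yet we saw that it is not admissible. So one-point models do not suffice in general.

**Lemma 2.** $T_{S4}$ is decidable.

*Proof.* We show that a refutable formula is refutable in a model of computably bounded size. Let $\chi$, written with $\neg,\wedge,\Box^\pm$, be refuted in a model, and let $\Sigma$ be the set of its subformulas. Let $[a]$ be the class of points that agree with $a$ on $\Sigma$. Put $[a]R^*[b]$ iff for all $\Box^+\xi\in\Sigma$, $a\models\Box^+\xi\Rightarrow b\models\Box^+\xi$, and for all $\Box^-\xi\in\Sigma$, $b\models\Box^-\xi\Rightarrow a\models\Box^-\xi$. This depends only on the classes, and $R^*$ is reflexive and transitive. By transitivity of $R$, $aRb$ implies $[a]R^*[b]$. Let a letter of $\Sigma$ be true at $[a]$ iff it is true at $a$.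

By induction, $[a]\models\xi$ iff $a\models\xi$, for all $\xi\in\Sigma$. Letters and Boolean connectives are clear. Consider $\Box^+\xi$. If $a\models\Box^+\xi$ and $[a]R^*[b]$, then $b\models\Box^+\xi$, so $b\models\xi$ by reflexivity, and $[b]\models\xi$ by induction; hence $[a]\models\Box^+\xi$. If $a\not\models\Box^+\xi$, there is $b$ with $aRb$ and $b\not\models\xi$, so $[a]R^*[b]$ and $[b]\not\models\xi$. The case $\Box^-\xi$ is symmetric. So $\chi$ is refuted in a model with at most $2^{|\Sigma|}$ points, and theoremhood is decided by checking these finitely many models. $\square$

**Upper bound.** Lemma 2 suggests the obvious algorithm for a rule $\varphi_1,\dots,\varphi_m/\psi$: enumerate the substitutions $\sigma$ and test by Lemma 2 whether $\sigma(\varphi_i)\in T_{S4}$ for all $i$ and $\sigma(\psi)\notin T_{S4}$. If the rule is not admissible, the search succeeds. So the set of admissible rules is $\Pi^0_1$. If the rule is admissible, the search runs forever. A computable bound on the size of the substitutions to be tried would turn it into a decision procedure. The approach stops here: it offers no such bound, and by Theorem 2(a) none exists.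

## 3. Substitutions as labelings, and heights modulo 4

For the lower bound we look at rules $\varphi/y$ of a special form. Besides $y$ the letters are $x_\lambda$, with $\lambda$ in a finite set of labels, and $\varphi$ says that exactly one $x_\lambda$ holds. A substitution $\sigma$ with $\sigma(\varphi)\in T_{S4}$ then puts exactly one label on every point of every model. The label of a point is read off from formulas of bounded depth, and $\varphi$ imposes local constraints on the labels. The rule is non-admissible iff there is such a uniform labeling recipe for which $\sigma(y)$ fails somewhere. We want the constraints to say: if $y$ fails at a point, then a run of $\mathcal M$ is written around it.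

Counters are unbounded and labels are finite in number, so we store counters modulo $4$. Neighboring values should differ by at most $1$, so the residues determine the differences.

**Definition 8 (height differences).** Suppose every point of a model has a residue vector in $(\mathbb Z/4)^5$, and residue vectors of comparable points differ by $0$ or $\pm1$ in each coordinate. For comparable $u,v$ let $\delta(u,v)\in\{-1,0,1\}^5$ be the unique such vector congruent modulo $4$ to (residue vector of $v$) $-$ (residue vector of $u$).

Then $\delta(v,u)=-\delta(u,v)$, and
$$uRvRw\ \Rightarrow\ \delta(u,v)+\delta(v,w)=\delta(u,w).\tag{1}$$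
Indeed $uRw$ by transitivity, so all three terms are defined, and the difference of the two sides has entries in $[-3,3]$ that are divisible by $4$. The modulus matters here. Modulo $3$ a chain $u<v<w$ with residues $0,1,2$ would be permitted, with $\delta(u,v)+\delta(v,w)=2$ but $\delta(u,w)=-1$. Modulo $4$ this chain is forbidden, since $0$ and $2$ do not differ by $0$ or $\pm1$.

*Example (residues need not lift to integers).* The *crown* has points $w_0,w_1,w_2,w_3$ and strict relations $w_0<w_1$, $w_2<w_1$, $w_2<w_3$, $w_0<w_3$. Give $w_j$ the residue $j$ in coordinate $0$, and $0$ in the others. Comparable points differ by $\pm1$ modulo $4$ in coordinate $0$. Going around $w_0,w_1,w_2,w_3,w_0$, the sum of $\delta_0$ is $1+1+1+1=4\ne0$. So there is no integer-valued function on the crown whose differences along comparable pairs are given by $\delta_0$. This will be the first obstacle in Section 6.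

## 4. The rule $r_n$

Fix $\mathcal M$ and $n$. The coordinates are $0,\dots,4$, with unit vectors $e_0,\dots,e_4$. Coordinate $0$ is the *altitude*. Coordinates $1,2$ and $3,4$ are the counters of two independent copies $\kappa=1,2$ of $\mathcal M$; put $e_{\kappa,i}:=e_{2(\kappa-1)+i}$. By "coordinate $(\kappa,i)$" we mean coordinate $2(\kappa-1)+i$. (Why two copies are used is explained in Section 8.)

**Definition 9 (types and labels).** The set $\Theta$ of *types* consists of $b$ (background), $F$ (filler), $s$ (start), $d$ (direct descent) and, for $\kappa=1,2$,

* $a_\kappa$ (loading the input $n$ into counter $1$ of copy $\kappa$);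
* $\langle\kappa,q\rangle$ for $q=q_{ha}$ or $q$ an inc state;
* $\langle\kappa,q,Z\rangle$ and $\langle\kappa,q,P\rangle$ for $q$ a test state (these claim "the tested counter is zero" and "is positive");
* $z_{\kappa,i}$ and $p_{\kappa,i}$ for $i=1,2$ (checking such claims).

$\mathrm{Conf}_\kappa(q)$ is the set of the one or two types of copy $\kappa$ with state $q$. The set of *labels* is $\Lambda=\{(b,0)\}\cup(\Theta\setminus\{b\})\times(\mathbb Z/4)^5$. The *residue vector* of a label is its second component; that of $(b,0)$ is the zero vector. The letters are $x_\lambda$ ($\lambda\in\Lambda$) and $y$. Write $[\theta,r]$ for $x_{(\theta,r)}$, $B$ for $x_{(b,0)}$, and $[s]=\bigvee_r[s,r]$. Write $\lambda\approx\mu$ if the residue vectors of $\lambda,\mu$ differ by $0$ or $\pm1$ in each coordinate.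

*Example.* For the countdown machine $\mathrm{Conf}_\kappa(q_{in})=\{\langle\kappa,q_{in},Z\rangle,\langle\kappa,q_{in},P\rangle\}$ and $\mathrm{Conf}_\kappa(q_{ha})=\{\langle\kappa,q_{ha}\rangle\}$.

**Definition 10 (the rule).** $r_n=\varphi_n/y$, where $\varphi_n$ is the conjunction of the following formulas, for all labels and all values of the indices shown.

* (P1) Exactly one $x_\lambda$ holds.
* (P2) $x_\lambda\to\Box^+\bigvee_{\mu\approx\lambda}x_\mu$.
* (P3) $\neg B\to\Box^+\neg B$.
* (P4) $[\theta,r]\to\blacklozenge\bigvee\{[\theta',r']:\theta'\ne b,\ r'_0=r_0+1\}$, for $\theta\notin\{b,s\}$.
* (P5) $[s,r]\to\big(\blacklozenge[d,r-e_0]\wedge\iota_{1,n,r}\wedge\iota_{2,n,r}\big)$, where $\iota_{\kappa,0,r}=\blacklozenge\bigvee_{\theta\in\mathrm{Conf}_\kappa(q_{in})}[\theta,r-e_0]$ and $\iota_{\kappa,j+1,r}=\blacklozenge([a_\kappa,r']\wedge\iota_{\kappa,j,r'})$ with $r'=r-e_0+e_{\kappa,1}$.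
* (P6) For inc states $q$: $[\langle\kappa,q\rangle,r]\to\blacklozenge\bigvee_{\theta\in\mathrm{Conf}_\kappa(q')}[\theta,r-e_0+e_{\kappa,i}]$.
* (P7) For test states $q$:
 $[\langle\kappa,q,Z\rangle,r]\to\big(\blacklozenge\bigvee_{\theta\in\mathrm{Conf}_\kappa(q')}[\theta,r-e_0]\wedge\blacklozenge[z_{\kappa,i},r-e_0]\big)$;
 $[\langle\kappa,q,P\rangle,r]\to\big(\blacklozenge\bigvee_{\theta\in\mathrm{Conf}_\kappa(q'')}[\theta,r-e_0-e_{\kappa,i}]\wedge\blacklozenge[p_{\kappa,i},r-e_0-e_{\kappa,i}]\big)$.
* (P8) For $\theta\in\{d,z_{\kappa,i},p_{\kappa,i}\}$: $[\theta,r]\to\big(\varepsilon_r\vee\blacklozenge\bigvee_{v\in\Delta_\theta}[\theta,r-e_0+v]\big)$, where $\varepsilon_r=\blacklozenge B$ if $r_1=\dots=r_4=0$ and $\varepsilon_r=\bot$ otherwise; $\Delta_d=\{0\}$; $\Delta_{z_{\kappa,i}}=\{\epsilon e_{\kappa,3-i}:\epsilon\in\{-1,0,1\}\}$; $\Delta_{p_{\kappa,i}}=\{-\epsilon'e_{\kappa,i}+\epsilon e_{\kappa,3-i}:\epsilon'\in\{0,1\},\epsilon\in\{-1,0,1\}\}$.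
* (P9) $y\leftrightarrow\neg[s]$.

In (P6) and (P7) the index $i$ and the states $q',q''$ are those of the instruction of $q$.

In words: (P2) makes residues behave like heights. (P3) makes the non-background points closed upward. By (P4), from every non-background point that is not a start point one can climb in altitude through a non-background point. By (P5), a start point sees a direct descent $d$ and, for each copy, a chain that adds $n$ to counter $1$ and then begins the run. (P6) and (P7) continue the run; since a test state cannot read an integer from a residue, its type only *claims* the outcome of the test and launches a check chain. By (P8) a check chain goes down one unit of altitude at a time and may end only at a point comparable to the background with all four counter residues zero. On a $z_{\kappa,i}$-chain the counter $(\kappa,i)$ never changes. On a $p_{\kappa,i}$-chain, which starts after the decrement, it never increases. The letters depend only on $\mathcal M$; the number $n$ enters only through $\iota_{\kappa,n,r}$.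

*Example.* Label the crown of Section 3 by giving $w_j$ the label $(F,je_0\bmod 4)$, with $y$ true everywhere. Then (P1)–(P9) all hold: (P2) was checked, (P3) is trivial since there are no background points, (P4) holds because $w_{j+1}$ (indices modulo $4$) is comparable to $w_j$, (P5)–(P8) are vacuous, and (P9) holds. So in a single model the climb of (P4) can go on forever without meeting a start point.

## 5. A halting run gives a substitution that refutes $r_n$

Suppose $\mathcal M$ halts from $(q_{in},n,0)$. We need one substitution $\sigma$ such that $\sigma(\varphi_n)$ is valid in all models and $\sigma(y)$ is not.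

The first try is to introduce a letter $p_m$ for every node $m$ of a finite tree that records the run, and to let a point receive the label of $m$ when exactly $p_m$ is true there. This fails at once. In the one-point model where only $p_{root}$ is true, the point has type $s$, and (P5) demands a point of type $d$. So the label of $m$ must be given only where the entire part of the tree beyond $m$ is verified. But then a verified root, of high altitude, may be comparable to points that verify nothing; if these were labeled $(b,0)$, (P2) would fail. So the points around a verified root must receive filler labels, with altitudes that decrease with a suitable distance from the root. The construction below carries this out.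

**Step 1 (the tree).** The purpose is to draw the run so that all counters are back to $0$ at the places where the drawing touches the background. Let $(q_t,n_1(t),n_2(t))$, $0\le t\le K$, be the run, with $q_K=q_{ha}$ and $q_t\ne q_{ha}$ for $t<K$. So $n_i(t)\le n+t$. Put $A:=2(n+K)+3$, which is odd. The finite tree $\mathcal T$ has nodes with a type and a *height vector* in $\mathbb Z^5$; the altitude (coordinate $0$) of a node is always $A-\text{depth}$.

* The root has type $s$ and height $Ae_0$.
* A chain $d^1,\dots,d^A$ starts from the root; $d^j$ has type $d$ and height $(A-j)e_0$.
* For $\kappa=1,2$ a chain $a^{\kappa,1},\dots,a^{\kappa,n}$ starts from the root, of type $a_\kappa$, with heights $(A-j)e_0+je_{\kappa,1}$. It is continued by a chain $u^{\kappa,0},\dots,u^{\kappa,K}$ with heights $(A-n-1-t)e_0+n_1(t)e_{\kappa,1}+n_2(t)e_{\kappa,2}$. (If $n=0$, $u^{\kappa,0}$ is a child of the root.) The type of $u^{\kappa,t}$ is $\langle\kappa,q_t\rangle$, or, for a test state, $\langle\kappa,q_t,Z\rangle$ or $\langle\kappa,q_t,P\rangle$ according as the tested $n_i(t)$ is $0$ or positive.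
* If $q_t$ is a test state testing $c_i$, then $u^{\kappa,t}$ has a further child, which starts a *check chain*. All nodes of this chain have type $z_{\kappa,i}$ (case $Z$) or $p_{\kappa,i}$ (case $P$). Its first node has altitude $A-n-2-t$ and the counters of $u^{\kappa,t}$, minus $e_{\kappa,i}$ in case $P$. At each further node the altitude drops by $1$ and every positive counter drops by $1$. The chain ends at altitude $0$.

*Example.* For the countdown machine and $n=0$ we have $K=1$ and $A=5$. The tree has a root at altitude $5$, the chain $d^1,\dots,d^5$, and for each $\kappa$ the nodes $u^{\kappa,0}$ (type $\langle\kappa,q_{in},Z\rangle$, altitude $4$) and $u^{\kappa,1}$ (type $\langle\kappa,q_{ha}\rangle$, altitude $3$), together with a check chain of type $z_{\kappa,1}$ at altitudes $3,2,1,0$ starting below $u^{\kappa,0}$. That is $1+5+2\cdot 6=18$ nodes, all with zero counters.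

At every node, $0\le$ each counter $\le$ altitude. For the $a$-nodes, $j\le A-j$ for $j\le n$ because $2n\le A$. For $u^{\kappa,t}$, $n_i(t)\le n+t\le A-n-1-t$ for $t\le K$ because $2(n+t)+1\le A$. For the first node of a check chain, each counter is at most $n+t\le A-n-2-t$ for $t\le K-1$ because $2(n+t)+2\le A$. Along check chains the inequality persists, since $0\le c\le a$ and $a\ge1$ imply $\max(c-1,0)\le a-1$.

Call the nodes of altitude $0$ (equivalently, depth $A$) *end nodes*. Since $u^{\kappa,K}$ has altitude $n+K+2>0$, they are exactly the last nodes of the $d$-chain and of the check chains. They have types $d,z_{\kappa,i},p_{\kappa,i}$, and their height vector is $0$, since counters are at most the altitude. Along edges of $\mathcal T$ all coordinates change by at most $1$. No node has type $b$ or $F$. Write $|m|$ for the depth of $m$.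

**Step 2 (raw heights in an arbitrary model).** The purpose is to attach to all points of an arbitrary model Lipschitz functions that equal the height vectors where the model resembles $\mathcal T$. Take letters $p_m$, $m\in\mathcal T$. A point *carries* $m$ if $p_m$ is true there and all other $p_{m'}$ are false; it *carries $\beta$* if it carries no node. Let $\eta(v)$ be the height vector of the node carried by $v$, and $\eta(v)=-e_0$ if $v$ carries $\beta$. Put
$$g_k(v)=\min_w\big(\eta_k(w)+\mathrm{dist}(v,w)\big)\qquad(0\le k\le4),$$
where $w$ ranges over the points at finite distance from $v$. The minimum exists, since the values are integers $\ge-1$. Taking $w=v$ gives $-1\le g_k\le\eta_k\le A$. For $k\ge1$ we have $\eta_k\ge0$, hence $g_k\ge0$. If $v,v'$ are comparable, then $\mathrm{dist}(v',w)\le\mathrm{dist}(v,w)+1$, so $g_k$ is 1-Lipschitz.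

For $c\le A$, "$\eta_k\le c$" is a Boolean formula, a disjunction of formulas "carries $m$" and "carries $\beta$". The condition $g_k\le c$ means that some $w$ at some distance $j$ has $\eta_k(w)\le c-j$, and then $j\le c+1\le A+1$ because $\eta_k\ge-1$. So $g_k\le c$ is defined by $\bigvee_{j=0}^{A+1}\blacklozenge^j(\eta_k\le c-j)$, and "$g_k=c$" by $(g_k\le c)\wedge\neg(g_k\le c-1)$.

**Step 3 (verifying subtrees).** The purpose is to define formulas $V_m$ saying that the part of $\mathcal T$ beyond $m$ is present. Let $\Diamond^{(j)}$ be $\Diamond^+$ for even $j$ and $\Diamond^-$ for odd $j$. By induction from the leaves of $\mathcal T$, let $V_m$ be the formula saying: the point carries $m$; $g_k=\mathrm{height}_k(m)$ for all $k$; $\Diamond^{(|m|)}V_{m'}$ for every child $m'$ of $m$; and, if $m$ is an end node, $\Diamond^-(\text{carries }\beta)$.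

So the tree is to be found by going alternately up and down.

**Step 4 (distance from verified roots).** The purpose is to define the altitude at all points. Put $S=E_0:=\Box^-V_{root}$. For $1\le j\le A$ put $E_j:=\Diamond^-E_{j-1}$ if $j$ is odd and $E_j:=\Diamond^+E_{j-1}$ if $j$ is even. We use the same names for the sets these formulas define. So for odd $j$, $E_j$ consists of all successors of points of $E_{j-1}$, and for even $j\geq 2$ of all predecessors of points of $E_{j-1}$. By reflexivity $E_{j-1}\subseteq E_j$. By transitivity $E_j$ is closed under successors for odd $j$ and under predecessors for even $j$; this includes $j=0$, which is the reason for $\Box^-$ in the definition of $S$. Let $D(v)=\min\{j\le A:v\in E_j\}$, with $D(v)=\infty$ if there is no such $j$, and $\mathrm{alt}(v)=\max(A-D(v),0)$.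

**Lemma 3.** In every model:

* (D1) If $v,w$ are comparable and $D(v)\le A-1$, then $D(w)\le D(v)+1$. Consequently $\mathrm{alt}$ is 1-Lipschitz.
* (D2) If $1\le D(v)\le A$, some comparable $w$ has $D(w)=D(v)-1$.
* (D3) If $D(v)=j<\infty$, then $g_0(v)\ge A-j$.

*Proof.* (D1) Let $j=D(v)$ be even. If $wRv$, then $w\in E_j$, as $E_j$ is closed under predecessors. If $vRw$, then $w\in E_{j+1}$ by definition of $E_{j+1}$. For odd $j$ the argument is symmetric. For the consequence, $\mathrm{alt}(w)\ge\mathrm{alt}(v)-1$ follows from the first part if $D(v)\le A-1$, and is trivial otherwise since then $\mathrm{alt}(v)=0$. Exchange $v$ and $w$ for the other inequality.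

(D2) Let $j=D(v)$. By definition of $E_j$ there is a comparable $w\in E_{j-1}$. If $D(w)<j-1$, then (D1) would give $D(v)\le D(w)+1<j$. So $D(w)=j-1$.

(D3) By repeated use of (D2) some $u\in S$ is at distance $\le j$ from $v$. By reflexivity $V_{root}$ holds at $u$, so $g_0(u)=A$. As $g_0$ is 1-Lipschitz, $g_0(v)\ge A-j$. $\square$

**Step 5 (labels).** The purpose is to define $\sigma$. Put $h_0=\mathrm{alt}$ and $h_k=\min(g_k,\mathrm{alt})$ for $k\ge1$. Minima of 1-Lipschitz functions are 1-Lipschitz, so all $h_k$ are 1-Lipschitz. They have values in $\{0,\dots,A\}$, and all are $0$ outside $E_A$, where $\mathrm{alt}=0$. Call $v$ a *copy of $m$* if $V_m$ holds at $v$ and $D(v)=|m|$. Since $V_m$ says that $v$ carries $m$, a point is a copy of at most one node.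

A point $v\notin E_A$ gets the label $(b,0)$. If $v\in E_A$ is a copy of some $m$, it gets (type of $m$, $h(v)\bmod4$). Every other $v\in E_A$ gets $(F,h(v)\bmod 4)$. So every point gets exactly one label, and the residue vector of the label of $v$ is always $h(v)\bmod4$.

This is definable by formulas. "$D=j$" is $E_j\wedge\neg E_{j-1}$ for $1\le j\le A$, and $E_0$ for $j=0$. "$\mathrm{alt}=c$" is "$D=A-c$" for $c\ge1$, and $\neg E_{A-1}$ for $c=0$. "$h_k=c$" is a Boolean combination of the finitely many formulas "$g_k=c'$" and "$\mathrm{alt}=c'$". "Copy of $m$" is $V_m\wedge(D=|m|)$. "Label $\lambda$" is a Boolean combination of these and $E_A$. Let $\sigma(x_\lambda)$ be the formula defining "label $\lambda$", and let $\sigma(y)=\neg\bigvee_r\sigma([s,r])$.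

**Lemma 4.** A copy $v$ of $m$ has $h(v)=\mathrm{height}(m)$, hence the label (type of $m$, $\mathrm{height}(m)\bmod4$). For each child $m'$ of $m$, some point comparable to $v$ is a copy of $m'$. If $m$ is an end node, some predecessor of $v$ is labeled $b$.

*Proof.* We have $\mathrm{alt}(v)=A-|m|=\mathrm{height}_0(m)$, and $g_k(v)=\mathrm{height}_k(m)$ by $V_m$. Counters of $m$ are at most its altitude, so $h_k(v)=\min(\mathrm{height}_k(m),\mathrm{height}_0(m))=\mathrm{height}_k(m)$ for $k\ge1$.

Let $m'$ be a child and $j=|m|$. By $V_m$ there is $w$ where $V_{m'}$ holds, with $vRw$ if $j$ is even and $wRv$ if $j$ is odd. Since $v\in E_j$, the definition of $E_{j+1}$ gives $w\in E_{j+1}$, so $D(w)\le j+1$. By $V_{m'}$ we have $g_0(w)=A-j-1$, and (D3) gives $g_0(w)\ge A-D(w)$, so $D(w)\ge j+1$. Hence $D(w)=j+1=|m'|$, and $w$ is a copy of $m'$.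

If $m$ is an end node, there is $wRv$ carrying $\beta$, so $g_0(w)\le\eta_0(w)=-1$. If $D(w)\le A$, then (D3) would give $g_0(w)\ge0$. So $w\notin E_A$, and $w$ is labeled $b$. $\square$

**Step 6 ($\sigma(\varphi_n)$ is valid in all models).** We check the conjuncts one by one.

(P1) and (P9) are clear. (P2) holds because the $h_k$ are 1-Lipschitz. (P3) holds because $E_A$ is closed under successors, $A$ being odd.

(P4): let $v\in E_A$ be not of type $s$. If $D(v)=0$, then $v\in S$, so $V_{root}$ holds at $v$ and $v$ is a copy of the root, of type $s$; this is excluded. So $D(v)\ge1$, and by (D2) some comparable $w$ has $D(w)=D(v)-1$. So $w\in E_A$, hence $w$ is not labeled $b$, and $h_0(w)=h_0(v)+1$.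

For (P5)–(P8), a point whose type is not $b$ or $F$ is a copy of a node of that type. Lemma 4 provides comparable copies of the children of this node, with labels given by their heights. So it suffices to compare heights in $\mathcal T$.

(P5): $v$ is a copy of the root. The child $d^1$ has height $\mathrm{height}(root)-e_0$. For the other conjuncts fix $\kappa$ and put $m_0=root$, $m_j=a^{\kappa,j}$ for $1\le j\le n$. We show by induction on $j$ that a copy of $m_{n-j}$ with residue vector $r$ satisfies $\iota_{\kappa,j,r}$. For $j=0$, a copy of $m_n$ has a comparable copy of $u^{\kappa,0}$, whose type is in $\mathrm{Conf}_\kappa(q_{in})$ and whose height is changed by $-e_0$. For $j+1\le n$, a copy of $m_{n-j-1}$ has a comparable copy of $m_{n-j}=a^{\kappa,n-j}$, with label $(a_\kappa,r')$, $r'=r-e_0+e_{\kappa,1}$, and this copy satisfies $\iota_{\kappa,j,r'}$ by induction. The case $j=n$ is what (P5) requires.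

(P6): $v$ is a copy of some $u^{\kappa,t}$ with $q_t=q$ an inc state, so $t<K$. The child $u^{\kappa,t+1}$ has type in $\mathrm{Conf}_\kappa(q')$ and height changed by $-e_0+e_{\kappa,i}$.

(P7): $v$ is a copy of some $u^{\kappa,t}$ with $q_t=q$ a test state, so $t<K$. In case $Z$, $n_i(t)=0$, and both the child $u^{\kappa,t+1}$ (type in $\mathrm{Conf}_\kappa(q')$) and the first check node (type $z_{\kappa,i}$) have height changed by $-e_0$. In case $P$, $n_i(t)>0$, and both $u^{\kappa,t+1}$ (type in $\mathrm{Conf}_\kappa(q'')$) and the first check node (type $p_{\kappa,i}$) have height changed by $-e_0-e_{\kappa,i}$.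

(P8): if $v$ is a copy of an end node, then $r=0$ and by Lemma 4 some comparable point is labeled $b$, so $\varepsilon_r$ holds. Otherwise $v$ is a copy of a non-last node of the $d$-chain or of a check chain, and the next node has the same type and height changed by $-e_0+\delta$, where $\delta$ is as follows. On the $d$-chain $\delta=0$. On a $z_{\kappa,i}$-chain the counter $(\kappa,i)$ and the counters of the other copy are constantly $0$, so $\delta\in\{0,-e_{\kappa,3-i}\}\subseteq\Delta_{z_{\kappa,i}}$. On a $p_{\kappa,i}$-chain the counters of the other copy are $0$, so $\delta=-\epsilon'e_{\kappa,i}-\epsilon''e_{\kappa,3-i}$ with $\epsilon',\epsilon''\in\{0,1\}$, and this is in $\Delta_{p_{\kappa,i}}$.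

**Step 7 ($\sigma(y)$ is refutable).** Now we exhibit a model with a point of type $s$. Take the poset on $\mathcal T\cup\{\beta_e:e\text{ an end node}\}$ whose only strict relations are $m<m'$ for adjacent $m,m'\in\mathcal T$ with $|m|$ even and $|m'|$ odd, and $\beta_e<e$. End nodes have odd depth $A$, so no element is both above and below others, and this is a poset. Let $p_m$ be true exactly at $m$. Along comparable pairs each coordinate of $\eta$ changes by at most $1$: this was noted for edges of $\mathcal T$, and $\eta(\beta_e)=-e_0$, $\eta(e)=0$. So $\eta$ is 1-Lipschitz in each coordinate, whence $\eta_k(w)+\mathrm{dist}(v,w)\ge\eta_k(v)$ and $g=\eta$.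

By induction from the leaves, $V_m$ holds at $m$. Indeed $m$ carries $m$ and $g=\eta$ is its height. A child $m'$ of $m$ lies above $m$ if $|m|$ is even and below $m$ if $|m|$ is odd, so $\Diamond^{(|m|)}V_{m'}$ holds. If $m=e$ is an end node, $\beta_e$ is a predecessor carrying $\beta$. The root is minimal, so $\Box^-V_{root}$ holds there. Hence the root has $D=0$, it is a copy of the root, and its type is $s$. So $\sigma(y)$ fails there, and $r_n$ is not admissible. $\blacksquare$

## 6. A tree model with bounded integer heights

From here to the end of Section 8 we suppose that $\mathcal M$ does not halt from $(q_{in},n,0)$, and, for a contradiction, that $\sigma(\varphi_n)\in T_{S4}$ but $\sigma(y)\notin T_{S4}$.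

The direct argument would be this. Take a point of type $s$. Follow the simulated run; as $\mathcal M$ does not halt and altitude cannot drop forever, some claim is false. Follow its check chain to the background and compare heights. This stops in three places. First, heights are only residues, and by the crown they need not lift to integers. Second, even when they lift, nothing bounds them: on the infinite fence over $\mathbb Z$ (even points below the adjacent odd points) label the point $j$ by $(F,je_0\bmod4)$, with $y$ true everywhere; then (P1)–(P9) hold for the same reasons as on the crown, and altitude is unbounded in both directions. Third, even with bounded integer heights, a false claim only shows that two background points have different heights, and none of (P1)–(P9) forbids this. The resource that has not been used is that $\sigma(\varphi_n)$ is valid in *every* model, including models that we build from the given one. We use it twice in this section: on a tree, where heights lift, and on the product of the tree with a fence, which bounds them. The third obstacle is dealt with in Section 8.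

Let $d$ be the maximal modal depth of the $\sigma(x_\lambda)$. "Letters" are now those that occur in the formulas $\sigma(x_\lambda)$. The *label* of a point is the unique $\lambda$ for which $\sigma(x_\lambda)$ holds there. By (P1) each point of each model has exactly one label, and (P2)–(P9) hold for labels everywhere. By (P9) there is a model $M_0=(W,R,V)$ with a point $w_0$ of type $s$.

**Step 8 (quiet points).** The purpose is to recognize background points. Call a point $x$ of a model *quiet* if all letters are false at all points within $d$ steps of $x$.

**Lemma 5.** Quiet points are labeled $b$.

*Proof.* First consider the one-point model $\{*\}$ with all letters false. A type $\theta\notin\{b,s\}$ with residue vector $r$ is impossible: (P4) would require the same point to have a label with $r_0'=r_0+1\ne r_0$. Type $s$ is impossible too, since (P5) would require type $d$ at the same point. So $*$ is labeled $b$.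

In any model let $Z_i$ relate to $*$ all points within $i$ steps of which all letters are false. Such points agree with $*$ on letters. If $w$ is $Z_i$-related to $*$ and $i\ge1$, then every point comparable to $w$ is $Z_{i-1}$-related to $*$; conversely $*$, as successor or predecessor of itself, is matched by $w$. By Lemma 1 a quiet point agrees with $*$ on all formulas of depth $\le d$, in particular on all $\sigma(x_\lambda)$. $\square$

**Step 9 (the tree model $N$).** The purpose is to unravel $M_0$ into a tree, so that heights lift, and to make everything quiet far out. Nodes of $N$ are finite sequences $t=(w_0,\epsilon_1,w_1,\dots,\epsilon_k,w_k)$ with $\epsilon_i\in\{+,-\}$, where $w_{i-1}Rw_i$ if $\epsilon_i=+$ and $w_iRw_{i-1}$ if $\epsilon_i=-$. Put $\mathrm{end}(t)=w_k$. Orient the edges of the tree as $t\to t^\frown(+,w)$ and $t^\frown(-,w)\to t$, and let $\le$ be the reflexive-transitive closure.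

A directed path never backtracks, since an edge has only one orientation; so it is the tree path between its ends. The tree path from $u$ to $v$ goes from $u$ through parents to the longest common initial node $c$, and then through children to $v$. A step to a parent is along the orientation iff the deleted sign is $-$, a step to a child iff the added sign is $+$. Thus $u\le v$ iff for some node $c$, $u$ arises from $c$ by adding only $-$-steps and $v$ from $c$ by adding only $+$-steps; in this case all nodes on the tree path from $u$ to $v$ lie between $u$ and $v$.

Let $\tau(t)$ be the number of maximal constant blocks of the sign sequence $\epsilon_1\dots\epsilon_k$; for the root it is $0$. For example, the signs $+\,+\,-\,+$ have $\tau=3$. With $c$ as above, $\tau(c)\le\tau(u),\tau(v)\le\tau(c)+1$. So $\tau$ changes by at most $1$ per step of $N$. Let a letter $p$ be true at $t$ iff $\tau(t)\le d$ and $\mathrm{end}(t)\in V(p)$.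

*The root $(w_0)$ of $N$ has type $s$.* Let $N'$ be the model on the same order without the condition $\tau\le d$. If $u\le v$, then $\mathrm{end}(u)R\,\mathrm{end}(c)R\,\mathrm{end}(v)$ with $c$ as above. If $\mathrm{end}(t)Rw$, then $t\le t^\frown(+,w)$; if $wR\,\mathrm{end}(t)$, then $t^\frown(-,w)\le t$. So the graph of $\mathrm{end}$ is a bisimulation between $N'$ and $M_0$ for both modalities (take all $Z_i$ in Lemma 1 equal to this graph), and the root of $N'$ has the label of $w_0$. Next, the relations $Z_i=\{(t,t):\tau(t)+i\le d\}$ between $N$ and $N'$ satisfy the hypotheses of Lemma 1: related points have $\tau(t)\le d$ and agree on letters, and a point $t'$ comparable to $t$ has $\tau(t')+(i-1)\le\tau(t)+i\le d$. The root is $Z_d$-related to itself. So the roots of $N$ and $N'$ have the same label.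

*Far nodes.* Call $t$ *far* if $\tau(t)\ge2d+1$. Points within $d$ steps of a far node have $\tau\ge d+1$, so all letters are false there. Hence far nodes are quiet, and labeled $b$.

**Step 10 (integer heights).** The purpose is to lift residues on $N$. By (P2), Definition 8 and (1) apply to the labels in every model. On $N$ define $H:N\to\mathbb Z^5$, up to a constant vector, by summing $\delta$ along tree edges; this is well defined because a tree has no cycles. If $u\le v$, the tree path $u=c_0,c_1,\dots,c_l=v$ is directed, and by (1), $\delta(u,c_i)+\delta(c_i,c_{i+1})=\delta(u,c_{i+1})$; so $H(v)-H(u)=\delta(u,v)$. Hence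
$$H(v)-H(u)=\delta(u,v)\quad\text{for all comparable nodes }u,v\text{ of }N.\tag{2}$$

**Step 11 (far nodes have the same height).** The purpose is to bound $H$. The fence in the next proof serves to deform a walk between far nodes into a walk through quiet points, one level at a time, without changing the total height difference.

**Lemma 6.** $H$ is constant on far nodes.

*Proof.* Let $x,y$ be far nodes, and let $x=t_0,t_1,\dots,t_k=y$ be a walk of steps in $N$; it exists since the tree is connected. Let $m=2d+1$ and take the fence $Z_m$. On the product $N\times Z_m$, ordered componentwise, let $p$ be true at $(t,j)$ iff $j\le d$ and $p$ is true at $t$ in $N$. A step of the product changes $j$ by at most $1$ and the first component by a step of $N$. Since $\sigma(\varphi_n)$ is valid in this model too, its points have labels that satisfy (P1)–(P9).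

(i) The point $(t,0)$ has the same label as $t$ in $N$. Take $Z_i=\{((t,j),t):i+j\le d\}$. Related points have $j\le d$, so they agree on letters. A successor $(t',j')$ of $(t,j)$ has $t\le t'$ and $j'\le j+1$, so it is $Z_{i-1}$-related to $t'$. Conversely $t\le t'$ is matched by $(t,j)\le(t',j)$. Predecessors are treated in the same way. Now apply Lemma 1 with $i=d$, $j=0$.

(ii) The point $(t,m)$ is quiet, since points within $d$ steps have second component $\ge m-d=d+1$. By Lemma 5 it is labeled $b$.

(iii) The points $(x,j)$ and $(y,j)$ are quiet for all $j$: points within $d$ steps have a first component within $d$ steps of $x$ or $y$, where all letters are false in $N$. So they are labeled $b$.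

Put
$$S_j=\sum_{i<k}\delta\big((t_i,j),(t_{i+1},j)\big),\qquad c^i_j=\delta\big((t_i,j),(t_i,j+1)\big).$$
Consider the square with corners $(t_i,j),(t_{i+1},j),(t_i,j+1),(t_{i+1},j+1)$. Here $t_i,t_{i+1}$ are comparable and $j,j+1$ are comparable. Let $P$ be the corner with both lower components and $Q$ the corner with both upper components; these are opposite corners. The other two corners $A,A'$ satisfy $P\le A\le Q$ and $P\le A'\le Q$. By (1),
$$\delta(P,A)+\delta(A,Q)=\delta(P,Q)=\delta(P,A')+\delta(A',Q),$$
so the sum of $\delta$ around the square is $0$. Hence the two ways along the boundary from $(t_i,j)$ to $(t_{i+1},j+1)$ give the same sum, wherever $P$ and $Q$ are: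
$$\delta\big((t_i,j),(t_{i+1},j)\big)+c^{i+1}_j=c^i_j+\delta\big((t_i,j+1),(t_{i+1},j+1)\big).$$
Summing over $i<k$ and canceling, $S_j+c^k_j=c^0_j+S_{j+1}$. By (iii), $c^0_j=c^k_j=0$. So $S_0=S_1=\dots=S_m$. By (ii) all $(t_i,m)$ are labeled $b$, so $S_m=0$. By (i), $S_0=\sum_i\delta(t_i,t_{i+1})$ computed in $N$, and this is $H(y)-H(x)$ by (2). So $H(x)=H(y)$. $\square$

Far nodes exist: from any $t$, with $w=\mathrm{end}(t)$, appending $(+,w),(-,w),(+,w),\dots$ is allowed by reflexivity, and every appended sign after the first increases $\tau$ by $1$. So a far node is reached within $2d+2$ steps. Normalize $H$ so that $H=0$ on far nodes. Since each step changes $H_k$ by at most $1$,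
$$|H_k(t)|\le 2d+2\quad\text{for all nodes }t\text{ of }N\text{ and all }k.\tag{3}$$
This also shows how validity in all models excludes a situation like that of the crown: had we unraveled a model whose residues wind around, the heights could not both satisfy (3) and increase forever along a walk.

## 7. Components of non-background nodes and their exits

**Step 12 (components).** The purpose is to divide $N$ into background and non-background regions. Let $U$ be the set of nodes of $N$ not labeled $b$. By (P3) it is closed upward, so the set of $b$-nodes is closed downward. Let $u\le v$. If both lie in $U$, the tree path between them lies in $U$, since its nodes are above $u$. If both are labeled $b$, so are all nodes of the path, since they are below $v$. A *$U$-component* is a component of the subgraph of the tree induced on $U$; a *$b$-component* is defined likewise from the $b$-nodes. So comparable nodes of $U$ lie in the same $U$-component, and comparable $b$-nodes lie in the same $b$-component. Two $b$-nodes that are comparable have $\delta=0$, because both have the label $(b,0)$. So $H$ is constant on each $b$-component.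

A tree edge between a $b$-node $\beta$ and a node $c\in U$ is oriented $\beta\to c$, since $U$ is closed upward. We call it an *exit of height $H(\beta)$* of the $U$-component of $c$.

*Example.* In the model of Step 7 (which is a tree as a graph, though it is not of the form $N$, and its labels come from another substitution) the nodes of $\mathcal T$ form one region of non-background points, and each edge between $\beta_e$ and an end node $e$ is a place where it touches the background, with all counters zero. The lemmas below show that without halting this is impossible for the components of $N$.

**Lemma 7.** Every $U$-component $C$ contains a node of type $s$.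

*Proof.* From a node of $C$ that is not of type $s$, (P4) leads to a comparable node of $U$, hence of $C$, whose residue in coordinate $0$ is larger by $1$. By (2) its $H_0$ is larger by exactly $1$. By (3) $H_0$ is bounded, so iteration stops, at a node of type $s$. $\square$

**Lemma 8.** Every $U$-component $C$ has three exits of pairwise distinct heights.

*Proof.* By Lemma 7 let $s_0\in C$ be of type $s$. The *counter vector* of a node is $(H_1,\dots,H_4)$, with blocks $(H_1,H_2)$ for copy $1$ and $(H_3,H_4)$ for copy $2$. Let $x$ be the counter vector of $s_0$. We follow (P5)–(P8) from $s_0$. All nodes reached in this way that are not labeled $b$ are reached by steps within $U$, so they lie in $C$. All residue shifts prescribed in (P5)–(P8) have entries in $\{-1,0,1\}$, so by (2) they are the actual changes of $H$.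

**Step 13 (a chain leads to an exit).** Take a node of $C$ of type $\theta\in\{d,z_{\kappa,i},p_{\kappa,i}\}$, and iterate the second alternative of (P8) as long as the first fails. The altitude $H_0$ drops by $1$ each time and is bounded, so eventually we reach $e\in C$ of type $\theta$ at which the first alternative holds: its residues satisfy $r_1=\dots=r_4=0$, and a $b$-node $w$ is comparable to $e$. Since $U$ is closed upward, $e\le w$ is impossible, so $w\le e$. The directed path from $w$ to $e$ starts in a $b$-node and ends in $U$. As $U$ is closed upward, the path crosses exactly one edge $\beta\to c$ from $b$-nodes to $U$. Then $c\le e$ are comparable nodes of $U$, so $c\in C$; and $w\le\beta$ are comparable $b$-nodes, so $H(\beta)=H(w)$. For $k\ge1$ the residues of $w$ and $e$ in coordinate $k$ are both $0$, so $\delta_k(w,e)=0$ and $H_k(w)=H_k(e)$. Hence $C$ has an exit whose counter vector is that of $e$.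

**Step 14 (the first exit).** (P5) gives a node of type $d$ with counter vector $x$. As $\Delta_d=\{0\}$, the counter vector does not change along its chain, and Step 13 gives an exit with counter vector $x$.

**Step 15 (an exit for copy $\kappa$).** Here non-halting is used. By (P5), following $\iota_{\kappa,n,r}$ we reach, after $n$ nodes of type $a_\kappa$, a node $u_0$ with type in $\mathrm{Conf}_\kappa(q_{in})$ whose $\kappa$-block is that of $x$ plus $(n,0)$, the other block being that of $x$. Let $(q_t,n_1(t),n_2(t))$ be the infinite run of $\mathcal M$ from $(q_{in},n,0)$. Suppose $u_t\in C$ has type in $\mathrm{Conf}_\kappa(q_t)$, $\kappa$-block that of $x$ plus $(n_1(t),n_2(t))$, and other block that of $x$. If $q_t$ is an inc state, or a test state and the claim in the type of $u_t$ ($Z$: $n_i(t)=0$; $P$: $n_i(t)>0$) is true, then (P6) or (P7) yields $u_{t+1}\in C$ with the same property for $t+1$ and altitude smaller by $1$. Altitude is bounded and the run never reaches $q_{ha}$. So at some $t$ the state $q_t$ is a test state and the claim of $u_t$ is false. There are two cases.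

If the claim is $Z$ and $n_i(t)>0$, then (P7) gives a $z_{\kappa,i}$-node with the counter vector of $u_t$, and the chain from it never changes coordinate $(\kappa,i)$. By Step 13 we get an exit whose coordinate $(\kappa,i)$ is that of $x$ plus $n_i(t)>0$.

If the claim is $P$ and $n_i(t)=0$, then (P7) gives a $p_{\kappa,i}$-node whose coordinate $(\kappa,i)$ is that of $x$ minus $1$, and this coordinate never increases along the chain. By Step 13 we get an exit whose coordinate $(\kappa,i)$ is smaller than that of $x$.

In both cases the other block stays equal to that of $x$, since the shifts in $\Delta_{z_{\kappa,i}}$ and $\Delta_{p_{\kappa,i}}$ involve only block $\kappa$. So copy $\kappa$ gives an exit whose counter vector differs from $x$ in block $\kappa$ and agrees with $x$ in the other block.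

The exit of Step 14 has counter vector $x$; the exit of copy $1$ differs from $x$ exactly in block $1$, and that of copy $2$ exactly in block $2$. So the three counter vectors, and hence the three heights, are pairwise distinct. $\square$

## 8. An infinite reduced path that avoids the far region

Different exit heights alone are not contradictory. But far nodes have height $0$, so a $b$-component of nonzero height contains no far node, and walking through it in the right way we must run into another $U$-component. We leave that one through an exit of nonzero height again, and so on. For the resulting path to go to infinity it must not turn back, so the new exit must not lead into the $b$-component we came from. It suffices that its height avoids two values: $0$ and the height of the previous $b$-component. With one copy of $\mathcal M$ the argument of Lemma 8 would give only two distinct heights, and both might be excluded. This is why the rule has two copies.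

**Step 16 (construction of the path).** The root of $N$ has type $s$, so it lies in $U$. Let $C_0$ be its $U$-component. By Lemma 8 choose an exit $\beta_0\to c_0$ of $C_0$ with $H(\beta_0)\ne0$.

Now suppose we have an exit $\beta_i\to c_i$ of a $U$-component $C_i$ with $H(\beta_i)\ne0$. Let $B_i$ be the $b$-component of $\beta_i$. As $H=H(\beta_i)\ne0$ on $B_i$, it contains no far node. Let $w=\mathrm{end}(\beta_i)$ and consider the ray
$$c_i,\ \ \beta_i,\ \ \beta_i{}^\frown(-,w),\ \ \beta_i{}^\frown(-,w,+,w),\ \dots$$
with alternating signs. The edge between $\beta_i$ and $\beta_i{}^\frown(-,w)$ is oriented toward $\beta_i$, and the edge between $\beta_i$ and $c_i$ away from $\beta_i$. So $c_i\ne\beta_i{}^\frown(-,w)$, and the ray is reduced (non-backtracking). Along it $\tau\to\infty$, so it reaches far nodes and therefore leaves $B_i$. Its first edge leaving $B_i$ after $\beta_i$ goes from some $\beta'_i\in B_i$ to a node $c'_{i+1}\notin B_i$ adjacent to $\beta_i'$. If $c'_{i+1}$ were a $b$-node, it would belong to $B_i$. So $c'_{i+1}\in U$. Let $C_{i+1}$ be the $U$-component of $c'_{i+1}$. By Lemma 8 choose an exit $\beta_{i+1}\to c_{i+1}$ of $C_{i+1}$ with $H(\beta_{i+1})\notin\{0,H(\beta_i)\}$. Then $\beta_{i+1}\notin B_i$,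 so $\beta_{i+1}\ne\beta_i'$.

This gives the infinite path with segments
$$c_i,\ \beta_i,\dots,\beta_i',\ c'_{i+1},\dots,c_{i+1},\ \beta_{i+1},\dots\qquad(i=0,1,2,\dots)$$
where $\beta_i,\dots,\beta_i'$ is the part of the ray inside $B_i$, and $c'_{i+1},\dots,c_{i+1}$ is the tree path inside $C_{i+1}$ (a component of an induced subgraph of a tree contains the tree paths between its nodes).

**Step 17 (the path is reduced).** From $c_i$ up to $c'_{i+1}$ it follows a reduced ray. Inside $C_{i+1}$ it is a tree path, which does not backtrack. It enters $C_{i+1}$ from the $b$-node $\beta_i'$ and leaves it to the $b$-node $\beta_{i+1}$. If $c'_{i+1}\ne c_{i+1}$, then the node after $c'_{i+1}$ and the node before $c_{i+1}$ lie in $C_{i+1}$, so they are not the $b$-nodes $\beta_i'$ and $\beta_{i+1}$, respectively. If $c'_{i+1}=c_{i+1}$, backtracking would mean $\beta_{i+1}=\beta_i'$, which is excluded. At $\beta_{i+1}$ the path continues along the next ray, which is reduced starting from $c_{i+1}$.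

**Step 18 (contradiction).** An infinite reduced path in a rooted tree, once it steps to a child, always continues to children, since a step back to the parent would be backtracking. From its start it can step to parents only finitely often in succession. So from some point on all steps go to children. The path enters each $C_{i+1}$ by the edge $\beta_i'\to c'_{i+1}$, traversed along its orientation, and leaves it from $c_{i+1}$ to $\beta_{i+1}$, against the orientation of the exit. For steps to children these are the signs $+$ and $-$, respectively. So the sign sequence changes infinitely often. Along steps to children $\tau$ does not decrease, and it grows by $1$ at each change of sign. Hence $\tau\to\infty$ along the path, and from some point on all its nodes are far, so labeled $b$. But the path contains the nodes $c_i\in U$ for infinitely many positions. This is a contradiction, so $r_n$ is admissible. $\blacksquare$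

Sections 5 and 6–8 together prove Theorem 1.

## 9. $\Pi^0_1$-completeness and the absence of r.e. bases

**Proof of Theorem 2(a).** The upper bound was shown in Section 2: by Lemma 2, non-admissibility is r.e., so admissibility is $\Pi^0_1$. For hardness, use the cited fact to fix $\mathcal M$ with $\Sigma^0_1$-complete halting set $\{n:\mathcal M\text{ halts from }(q_{in},n,0)\}$. By Theorem 1 the computable function $n\mapsto r_n$ reduces the complement of this set, which is $\Pi^0_1$-complete, to admissibility. The letters $x_\lambda,y$ of $r_n$ do not depend on $n$, there are finitely many of them, and $r_n$ has one premise and the letter $y$ as conclusion. So the set of admissible rules is $\Pi^0_1$-complete, already for rules $\varphi/y$ in these letters. In particular no algorithm recognizes the rules admissible in $T_{S4}$. $\square$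

**Proof of Theorem 2(b).** Let $\mathfrak B$ be a basis. We first show that every rule derivable from $\mathfrak B$ is admissible. Let $\varphi_1,\dots,\varphi_m/\psi$ be derivable and let $\sigma$ be a substitution with all $\sigma(\varphi_i)\in T_{S4}$. Apply $\sigma$ to all lines of a derivation. Theorems go to theorems, applications of modus ponens and necessitation go to applications of the same rules, and an instance of a rule from $\mathfrak B$ goes to an instance of the same rule. Since $T_{S4}$ is closed under modus ponens, necessitation and instances of admissible rules, all lines of the new derivation are in $T_{S4}$, in particular $\sigma(\psi)$.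

Since $\mathfrak B$ is a basis, the set of derivable rules is therefore exactly the set of admissible rules. If $\mathfrak B$ were r.e., one could enumerate all derivations, as $T_{S4}$ is decidable by Lemma 2. So the set of admissible rules would be r.e. By (a) it is $\Pi^0_1$-complete, hence not r.e., a contradiction. $\square$

Part (c) was proved in Section 2, so Theorem 2 is proved. $\blacksquare$
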